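\title{Freeness of $k[x,y,z]$ over the kernel of a locally nilpotent derivation}

\begin{abstract}
Let $k$ be an algebraically closed field of characteristic zero, let $D$ be a nonzero locally nilpotent derivation of $A=k[x,y,z]$, and let $B$ be its kernel. We prove Freudenburg's conjecture that $A$ is a free $B$-module, and we show that there is a basis containing $1$. By theorems of Raynaud--Gruson and Bass it suffices to show that no component of a fiber of $\mathbb{A}^3\to\operatorname{Spec}B$ escapes to infinity along a curve germ in $\operatorname{Spec}B$. We exclude this with \'etale cohomology with compact supports, using the vanishing of $H^2_c$ and $H^3_c$ of $\mathbb{A}^3$. A smooth affine threefold with the same kind of fibers shows that the topology of $\mathbb{A}^3$ is needed.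
\end{abstract}

\section{Introduction}

Throughout, $k$ is an algebraically closed field of characteristic zero. A $k$-derivation $D$ of a $k$-algebra $A$ is \emph{locally nilpotent} if for every $a\in A$ there is an integer $m\ge1$ with $D^m(a)=0$. The sums $\exp(cD)=\sum_m c^mD^m/m!$, $c\in k$, are then finite on each element and define an action of the additive group of $k$ on $A$ by automorphisms, whose ring of invariants is $\operatorname{Ker}D$.

Let $A=k[x,y,z]$, let $D\ne0$ be a locally nilpotent derivation of $A$, and put
\[
B=\operatorname{Ker}D,\qquad X=\operatorname{Spec}A=\mathbb{A}^3,\qquad Y=\operatorname{Spec}B,\qquad q\colon X\to Y,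
\]
where $q$ is the quotient morphism induced by $B\subset A$. For $D=\partial/\partial z$ we have $B=k[x,y]$ and $A=B[z]$, which is free over $B$ on the powers of $z$. Every $D$ has this form over a dense open part of $Y$. Indeed, take $a\in A$ with $Da\ne0$, let $m$ be maximal with $D^ma\neq0$, and put $r=D^{m-1}a$. Then $p=Dr$ is a nonzero element of $B$, the derivation $D$ extends to $A_p$ with kernel $B_p$, and $D(r/p)=1$. The slice theorem says that a $\mathbb{Q}$-algebra with a locally nilpotent derivation $D$ and an element $\rho$ with $D\rho=1$ is the polynomial ring in $\rho$ over $\operatorname{Ker}D$. Hence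
\begin{equation}\label{eq:slice}
A_p=B_p[r/p]\quad\text{is a polynomial ring in one variable over }B_p .
\end{equation}
So $A$ becomes free after inverting $p$, and the question is what happens over the zero set of $p$. Freudenburg's conjecture, which we take from \cite{Source}, asserts that $A$ is always a free $B$-module. We prove it.

\begin{theorem}\label{thm:main}
Let $k$ be an algebraically closed field of characteristic zero, $A=k[x,y,z]$, $D\neq0$ a locally nilpotent derivation of $A$, and $B=\operatorname{Ker}D$. Then $A$ is a free $B$-module. Moreover, it has a $B$-basis containing $1$.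
\end{theorem}

We use the following known facts about $q$ without proof.
\begin{itemize}
\item[(F1)] $B$ is a polynomial ring in two variables over $k$, so $Y\cong\mathbb{A}^2$.
\item[(F2)] Every irreducible component of every fiber of $q$ over a closed point has dimension $1$.
\item[(F3)] For every closed point $P\in Y$, the reduced fiber $q^{-1}(P)_{\mathrm{red}}$ is a disjoint union of curves isomorphic to $\mathbb{A}^1$. The fiber itself may be nonreduced.
\item[(F4)] Consequently, $A$ is flat over $B$.
\end{itemize}
We do not assume that the fibers are nonempty; this is proved in Section~\ref{sec:surj}. Fact (F2) enters only through (F4).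

For a finitely generated module over a noetherian ring, flat means projective, so (F4) and \eqref{eq:slice} suggest a positive answer. But $A$ is not finitely generated over $B$, and for such modules flatness is much weaker: $k[t,t^{-1}]$ is flat over $k[t]$ and is not free, because $t$ acts invertibly on it, whereas $\bigcap_n t^nM=0$ for every free $k[t]$-module $M$. Geometrically, the point of the hyperbola $ty=1$ over $t$ runs off to infinity as $t\to0$.

The proof has three steps. First, by Raynaud--Gruson and Bass, such an escape to infinity is the only obstruction to freeness (Section~\ref{sec:escape}). Second, the components of the fibers of $q$ form bases of the stalks of an \'etale sheaf $F$ on $Y$, and an escaping component gives a monodromy-invariant class in a nearby stalk that does not extend across the special point (Sections~\ref{sec:etale} and~\ref{sec:sheaf}). Third, (F3) identifies the cohomology of $F$ with that of $\mathbb{A}^3$, and its vanishing forces all the relevant classes to extend (Sections~\ref{sec:vanish}--\ref{sec:local}). Section~\ref{sec:proof} assembles the proof.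

\section{Escape to infinity and purity}\label{sec:escape}

\subsection*{The hypersurfaces $xz=g(t,y)$}
One family of threefolds shows both the expected behavior and its failure. Let $g\in k[t,y]$ have positive degree in $y$ and no nonconstant factor in $k[t]$. Put
\[
A_g=k[x,t,y,z]/(xz-g),\qquad Dx=Dt=0,\quad Dy=x,\quad Dz=\partial g/\partial y .
\]
The ring $A_g$ is a domain, since $xz-g$ is linear in $z$ with coprime coefficients. The derivation is well defined, because $D(xz-g)=x\,\partial g/\partial y-(\partial g/\partial y)\,x=0$. It is locally nilpotent, because $D^2y=0$ and $D^mz=x^{m-1}\partial^mg/\partial y^m$, and the elements killed by a power of $D$ form a subalgebra by the Leibniz rule.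

The kernel is $k[x,t]$. Indeed, $(A_g)_x=k[x^{\pm1},t][y]$ with $D=x\,\partial/\partial y$, so $\operatorname{Ker}D\subset k[x^{\pm1},t]$. If $b/x^n\in A_g$ with $b\in k[x,t]$ and $n\ge1$, then $b$ vanishes in $A_g/xA_g=k[t,y,z]/(g)$, so $g$ divides $b(0,t)$, and $b(0,t)=0$ by comparing degrees in $y$. Thus $x$ divides $b$ in $k[x,t]$, and induction on $n$ gives $b/x^n\in k[x,t]$.

Let $X_g=\operatorname{Spec}A_g$ and $q_g=(x,t)\colon X_g\to\mathbb{A}^2$. The fibers over $x\ne0$ are affine lines with coordinate $y$. The fiber over $(0,t_0)$ consists of one line with coordinate $z$ for each root of $g(t_0,y)$, with the multiplicity of the root.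

\begin{example}\label{ex:good}
Let $g=t+f(y)$ with $\deg f=n\ge1$. Then $A_g=k[x,y,z]$ with $t=xz-f(y)$, so this is an instance of Theorem~\ref{thm:main}. The leading coefficient of $g-xz$ in $y$ is a nonzero constant, so $A_g=k[x,t,z][y]/(g-xz)$ is free over $k[x,t,z]$ on $1,y,\dots,y^{n-1}$, and free over $k[x,t]$ on the monomials $y^iz^m$ with $i<n$. The roots of $t_0+f(y)$ may collide as $t_0$ varies, but none goes to infinity.
\end{example}

\begin{example}\label{ex:bad}
Let $g=y(1+ty)$. The threefold $X_g$ is smooth: at a singular point the partial derivatives $z$, $x$, $-y^2$, $-(1+2ty)$ of $xz-g$ would all vanish, and $y=0$ contradicts $1+2ty=0$. The fiber over $(0,t_0)$ is the pair of disjoint lines $y=0$ and $y=-1/t_0$ for $t_0\neq0$, and the single line $y=0$ for $t_0=0$. So $q_g$ is surjective, and it is flat because source and target are regular and all fibers have pure dimension $1$. The analogues of (F1)--(F4) hold.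

Yet $A_g$ is not free over $k[x,t]$. Otherwise $M=A_g/xA_g=k[t,y,z]/(y(1+ty))$ would be free over $k[t]$. In $M$ we have $y=(-ty)y$, hence $y=(-ty)^ny\in t^nM$ for all $n$, while $y\ne0$ in $M$. This contradicts $\bigcap_nt^nM=0$. The cause is the line $y=-1/t_0$, which escapes to infinity as $t_0\to0$.
\end{example}

So (F1)--(F4) alone do not imply freeness, and a proof must use a property that distinguishes $\mathbb{A}^3$ from the threefold of Example~\ref{ex:bad}.

\subsection*{The projectivity criterion}
The henselization $\mathcal{O}^h$ of a noetherian local ring $(\mathcal{O},\mathfrak{m})$ is the filtered colimit of its \'etale neighborhoods with trivial residue field extension. It is a noetherian local ring of the same dimension, flat over $\mathcal{O}$, with maximal ideal $\mathfrak{m}\mathcal{O}^h$ and the same residue field, and $(\mathcal{O}/\mathfrak{a})^h=\mathcal{O}^h/\mathfrak{a}\mathcal{O}^h$. The \emph{associated points} of a noetherian scheme correspond to the associated primes of the zero ideal; they are the generic points of the irreducible components and the \emph{embedded points}.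

\begin{definition}[{\cite[Part I, D\'ef.~3.3.3]{RG}}]\label{def:pure}
Let $B\to A$ be a flat ring map of finite presentation, $Y=\operatorname{Spec}B$, $X=\operatorname{Spec}A$. For $s\in Y$ let $\tilde S=\operatorname{Spec}\mathcal{O}^h_{Y,s}$, with closed point $\tilde s$, and $\tilde X=X\times_Y\tilde S$. Then $X$ is \emph{$Y$-pure} if for every $s\in Y$, every $\tau\in\tilde S$ and every associated point $\xi$ of the fiber $\tilde X_\tau$, the closure of $\xi$ in $\tilde X$ meets $\tilde X_{\tilde s}$.
\end{definition}

In Example~\ref{ex:bad}, take for $s$ the origin, for $\tau$ the prime generated by $x$, and for $\xi$ the generic point of the line $1+ty=0$ in $\tilde X_\tau$. The closure of $\xi$ lies in $V(x,1+ty)$, which misses the fiber over the origin, so purity fails. The henselization serves to separate branches. For $B=k[t]\to A=k[y,(y+1)^{-1}]$, $t\mapsto y^2$, the irreducible curve $X$ meets the fiber over $s=1$; but over $\mathcal{O}^h_{Y,s}$ it splits into the branches $y=\pm\sqrt t$, and the branch $y=-\sqrt{t}$ has no point over $\tilde s$.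

\begin{theorem}[{Raynaud--Gruson \cite[Part I, Thm.~3.3.5]{RG}}]\label{thm:RG}
In the situation of Definition~\ref{def:pure}, $A$ is a projective $B$-module if and only if $X$ is $Y$-pure.
\end{theorem}

\begin{theorem}[{Bass \cite[Cor.~4.5]{Bass}}]\label{thm:Bass}
Over a commutative noetherian ring with connected spectrum, every projective module that is not finitely generated is free.
\end{theorem}

It remains to prove purity. We need an object that records the components of all fibers at once, knows which of them have a limit, and can be computed from the total space. Cohomology with compact supports does all three.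

\section{Compactly supported cohomology and the trace}\label{sec:etale}

Fix a prime $\ell$ and put $\Lambda=\mathbb{F}_\ell$. Schemes are noetherian $k$-schemes, sheaves are \'etale sheaves of $\Lambda$-modules, and a morphism $f$ occurring in $R^if_!$ is separated of finite type. A primitive $\ell$-th root of unity in $k$ identifies the Tate twist $\Lambda(1)$ with $\Lambda$ on every $k$-scheme, and we omit twists. The letter $\Omega$ denotes an algebraically closed field containing $k$. We use the following standard facts from \cite{SGA4}.

\begin{itemize}
\item[(E1)] \emph{Base change and finiteness.} The sheaves $R^if_!\Lambda$ commute with base change, and the stalk at a geometric point $\bar s$ is $H^i_c(f^{-1}(\bar s),\Lambda)$. They are constructible, that is, locally constant with finite stalks on the strata of a finite partition into locally closed subsets. On a $k$-variety a constructible sheaf with zero stalks at all closed points is therefore zero. A scheme and its reduction have the same \'etale sheaves and the same cohomology.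
\item[(E2)] \emph{Excision.} If $V$ is open in a scheme $E$ of finite type over $\Omega$, with closed complement $W$, there is a long exact sequence $\cdots\to H^i_c(V,\mathcal{F})\to H^i_c(E,\mathcal{F})\to H^i_c(W,\mathcal{F})\to\cdots$. A sheaf extended by zero from $V$, or supported on $W$, has the same $H^i_c$ on $E$ as on $V$, respectively $W$. The group $H^0_c(E,\mathcal{F})$ consists of the sections with proper support. If $W$ is finite, $H^0_c(W,\mathcal{F})$ is the sum of the stalks and $H^i_c(W,\mathcal{F})=0$ for $i>0$.
\item[(E3)] \emph{Leray.} For $f\colon X\to Y$ there is a spectral sequence $H^j_c(Y,R^if_!\Lambda)\Rightarrow H^{i+j}_c(X,\Lambda)$.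
\item[(E4)] \emph{Affine space and curves.} $H^i_c(\mathbb{A}^n_\Omega,\Lambda)=0$ for $i\neq2n$. If $V$ is a smooth connected curve over $\Omega$ with geometric generic point $\bar\eta$, and $\mathcal{L}$ is locally constant and constructible on $V$, then Poincar\'e duality identifies $H^2_c(V,\mathcal{L})$ with the coinvariants of $\pi_1(V)$ on $\mathcal{L}_{\bar\eta}$. The absolute Galois group of the function field of $V$ acts on $\mathcal{L}_{\bar\eta}$ through its quotient $\pi_1(V)$.
\item[(E5)] \emph{Trace} \cite[Exp.~XVIII, Thm.~2.9]{SGA4}. For $f$ flat of relative dimension $\le d$ there is a morphism $\operatorname{Tr}_f\colon R^{2d}f_!\Lambda\to\Lambda$, compatible with base change and composition. For \'etale $f$ it is the counit $f_!\Lambda\to\Lambda$. For finite flat $f$ it is the usual trace: on the stalk $(f_*\Lambda)_{\bar s}=\bigoplus_{a\in f^{-1}(\bar s)}\Lambda$ it sends the basis vector at $a$ to the dimension of the local ring of $f^{-1}(\bar s)$ at $a$. For a smooth connected curve $V$ over $\Omega$ it is an isomorphism $H^2_c(V,\Lambda)\cong\Lambda$.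
\item[(E6)] \emph{Specialization.} Let $R$ be a henselian local ring with algebraically closed residue field and closed point $P$. Then $\Gamma(\operatorname{Spec}R,\mathcal{F})=\mathcal{F}_P$. For a point $\tau$ with residue field $K$, $\bar\tau=\operatorname{Spec}\bar K$ and $I=\operatorname{Gal}(\bar K/K)$, restriction of sections gives a map $\operatorname{sp}\colon\mathcal{F}_P\to\Gamma(\operatorname{Spec}K,\mathcal{F})=(\mathcal{F}_{\bar\tau})^I\subset\mathcal{F}_{\bar\tau}$. It is functorial in $\mathcal{F}$, it is the identity for $\mathcal{F}=\Lambda$, and it does not change if $\operatorname{Spec}R$ is replaced by the closure of $\tau$.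
\end{itemize}

Let $E$ be a separated scheme of finite type over $\Omega$, of pure dimension $1$ and without embedded points. Let $\Sigma$ be its set of irreducible components, and for $T\in\Sigma$ let the \emph{multiplicity} $m_T$ be the length of the local ring of $E$ at the generic point of $T$. Choose a dense open $E^\circ\subset E$ with $E^\circ_{\mathrm{red}}$ smooth. Its connected components are the $T^\circ=T\cap E^\circ$. Let $e_T\in H^2_c(E,\Lambda)$ be the image of the class in $H^2_c(T^\circ,\Lambda)=H^2_c(T^\circ_{\mathrm{red}},\Lambda)$ on which the trace of the smooth curve $T^\circ_{\mathrm{red}}$ is $1$. Traces are compatible with open immersions, so $e_T$ does not change when $E^\circ$ shrinks, and hence does not depend on $E^\circ$.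

\begin{lemma}\label{lem:curve}
\begin{enumerate}
\item[(a)] The classes $e_T$, $T\in\Sigma$, form a basis of $H^2_c(E,\Lambda)$.
\item[(b)] If $Z\subset E$ is the union of the components in a subset $\beta\subset\Sigma$, the restriction $H^2_c(E,\Lambda)\to H^2_c(Z,\Lambda)$ is the projection $\Lambda^\Sigma\to\Lambda^\beta$.
\item[(c)] If $\Omega=\bar K$ and $E=E_0\times_K\bar K$ for a field $K\supset k$, then $\operatorname{Gal}(\bar K/K)$ permutes the $e_T$ as it permutes the components $T$. The orbits correspond to the irreducible components of $E_0$.
\item[(d)] $\operatorname{Tr}_E(e_T)=m_T$.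
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The complement of $E^\circ$ is finite, so $H^2_c(E,\Lambda)=H^2_c(E^\circ,\Lambda)=\bigoplus_TH^2_c(T^\circ,\Lambda)$ by (E2), and each summand is $\Lambda e_T$ by (E5).

(b) For $T\notin\beta$ the class $e_T$ comes from the open set $T^\circ\subset E\setminus Z$, so it restricts to $0$ by (E2). For $T\in\beta$ the set $T^\circ$ is open in both $E$ and $Z$, so $e_T$ restricts to the class $e_T$ of $Z$.

(c) Since $K$ is perfect, $(E_0)_{\mathrm{red}}$ has a dense open subscheme $E_1$ that is smooth over $K$, and we may take $E^\circ_{\mathrm{red}}=E_1\times_K\bar K$. A Galois element permutes the $T^\circ$, hence the summands $\Lambda e_T$. The trace of $E_1\to\operatorname{Spec}K$ is a morphism of sheaves on $\operatorname{Spec}K$, so it is Galois invariant, and it sends every $e_T$ to $1$. Hence each $e_T$ goes to the class of the image component. The Galois group acts transitively on the components of $E$ over a given component of $E_0$.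

(d) The idea is to project to a line and use the description of the trace for finite flat maps. By compatibility with open immersions we may replace $E$ by any nonempty open subscheme of $T^\circ$; so let $E$ be affine and irreducible with $E_{\mathrm{red}}$ smooth. Lift a nonconstant function on $E_{\mathrm{red}}$ to a morphism $\varphi\colon E\to\mathbb{A}^1_\Omega$, with restriction $\varphi_{\mathrm{red}}$ to $E_{\mathrm{red}}$. A dominant map of curves is finite over a nonempty open $V\subset\mathbb{A}^1_\Omega$; replace $E$ by $\varphi^{-1}(V)$. Then $\varphi_{\mathrm{red}}$ is finite, and so is $\varphi$, because the powers of the nilradical filter $\mathcal{O}(E)$ with finitely generated $\mathcal{O}(E_{\mathrm{red}})$-modules as quotients. As $E$ has no embedded points, its zero divisors are nilpotent, and a nonzero element of $\mathcal{O}(V)$ is not nilpotent on $E$. So $\mathcal{O}(E)$ and $\mathcal{O}(E_{\mathrm{red}})$ are torsion-free, hence flat, over the Dedekind domain $\mathcal{O}(V)$.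

By compatibility with composition, $\operatorname{Tr}_E=\operatorname{Tr}_V\circ H^2_c(V,\operatorname{Tr}_\varphi)$, and the same holds for $E_{\mathrm{red}}$ and $\varphi_{\mathrm{red}}$. It thus suffices to show that $\operatorname{Tr}_\varphi=m_T\operatorname{Tr}_{\varphi_{\mathrm{red}}}$ as maps $\varphi_*\Lambda=\varphi_{\mathrm{red}*}\Lambda\to\Lambda_V$. A section of $\Lambda$ over a connected \'etale $V$-scheme is a constant, determined by its value at a geometric generic point, so we may compare the two maps at $\operatorname{Spec}\bar L$, where $L$ is the function field of $V$. The generic fiber of $\varphi$ is the spectrum of the local ring $N$ of $E$ at its generic point. It has a composition series with $m_T$ quotients isomorphic to the function field $L'$ of $E_{\mathrm{red}}$, a finite separable extension of $L$. So $N\otimes_L\bar L$ has a filtration with $m_T$ quotients $L'\otimes_L\bar L\cong\prod_a\bar L$, with one factor for each point $a$ of the geometric generic fiber. The local ring at $a$ therefore has dimension $m_T$ for $\varphi$ and dimension $1$ for $\varphi_{\mathrm{red}}$, and (E5) gives the claim.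
\end{proof}

\section{The sheaf of fiber components in the examples}\label{sec:sheaf}

For a flat morphism $q\colon X\to Y$ of relative dimension $\le1$ put
\[
F=R^2q_!\Lambda,\qquad \operatorname{Tr}=\operatorname{Tr}_q\colon F\to\Lambda_Y,\qquad G=\ker\operatorname{Tr}.
\]
By (E1) and Lemma~\ref{lem:curve}, when the fibers have no embedded points, the stalk of $F$ at a geometric point has the components of the fiber as a basis, and $\operatorname{Tr}$ counts them with multiplicity. Where the fiber is a reduced line, $\operatorname{Tr}$ is an isomorphism. So $G$ discards the part of $F$ that is present everywhere and keeps the extra components.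

We compute these sheaves for $q_g$. Here $G$ is supported on the line $C=\{x=0\}$ with coordinate $t$, and $q_g^{-1}(C)=M\times\mathbb{A}^1$, where $M$ is the plane curve $g(t,y)=0$. For the projection $\operatorname{pr}\colon M\times\mathbb{A}^1\to M$ the only nonzero $R^i\operatorname{pr}_!\Lambda$ is $R^2\operatorname{pr}_!\Lambda\cong\Lambda$, by (E1), (E4) and (E5). Hence $F|_C=\pi_!\Lambda$ and $\operatorname{Tr}|_C=\operatorname{Tr}_\pi$, where $\pi\colon M\to C$ is the quasi-finite projection $(t,y)\mapsto t$. Let $P$ be the origin, $\tau$ the generic point of $\operatorname{Spec}\mathcal{O}^h_{C,P}$, and $I$ its Galois group.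

\begin{example}\label{ex:goodsheaf}
Let $g=t+y^2(y-1)$. Then $M$ is the $y$-line and $\pi$ is finite of degree $3$. The fiber over $P$ is the double line $y=0$ together with the simple line $y=1$, so $F_P=\Lambda e\oplus\Lambda e'$ with $\operatorname{Tr}(e)=2$ and $\operatorname{Tr}(e')=1$. The fiber over $\bar\tau$ consists of three simple lines with classes $e_1,e_2,e_3$. The first two tend to $y=0$, where $\pi$ is ramified of order $2$, so $I$ exchanges them; the third tends to $y=1$ and is fixed. A section of $\pi_*\Lambda$ over $\operatorname{Spec}\mathcal{O}^h_{C,P}$ is a locally constant function on the preimage in $M$, which has one connected component for each point over $P$. Thus $\operatorname{sp}(e)=e_1+e_2$ and $\operatorname{sp}(e')=e_3$, and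
\[
G_P=\Lambda(e-2e')\ \xrightarrow{\ \sim\ }\ (G_{\bar\tau})^I=\Lambda(e_1+e_2-2e_3).
\]
Every invariant class of trace zero extends across $P$.
\end{example}

\begin{example}\label{ex:badsheaf}
Let $g=y(1+ty)$ and let $j\colon C^0=C\setminus\{P\}\to C$ be the inclusion. Then $M=\{y=0\}\sqcup\{1+ty=0\}\cong C\sqcup C^0$, so $F|_C=\Lambda_C\oplus j_!\Lambda$, the trace is the sum of the identity and the inclusion $j_!\Lambda\to\Lambda_C$, and $G\cong j_!\Lambda$. Now $G_P=0$, while $(G_{\bar\tau})^I=\Lambda(e_1-e_2)$: the difference of the two lines is an invariant class of trace zero that does not extend across $P$.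

This local defect is visible globally. Excision for $C^0\subset C\cong\mathbb{A}^1$ gives
\[
0=H^0_c(C,\Lambda)\to H^0(P,\Lambda)\to H^1_c(C^0,\Lambda)\to H^1_c(C,\Lambda)=0,
\]
so $H^1_c(C,G)\cong\Lambda$. The trace is surjective, and $H^0_c$ and $H^1_c$ of $\mathbb{A}^2$ vanish, so $H^1_c(\mathbb{A}^2,F)\cong H^1_c(C,G)$. All fibers are disjoint unions of lines, so $R^iq_{g!}\Lambda=0$ for $i\ne2$, and (E3) gives $H^3_c(X_g,\Lambda)\cong H^1_c(\mathbb{A}^2,F)\cong\Lambda$. The escaping line produces a nonzero class in $H^3_c(X_g,\Lambda)$, and $\mathbb{A}^3$ has no such class.
\end{example}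

The general proof runs this computation backwards. Two things must be arranged first: multiplicities must not vanish modulo $\ell$ (for $g=t+y^2$ and $\ell=2$ the trace at $P$ is multiplication by $2=0$), and no fiber may be empty.

\section{Multiplicities and the vanishing of cohomology}\label{sec:vanish}

From now on $A$, $D$, $B$, $q\colon X\to Y$ are as in Theorem~\ref{thm:main}, and $r,p$ are as in \eqref{eq:slice}. Write $B=k[u,v]$ by (F1), and let $\deg u,\deg v$ be the degrees of $u,v$ as polynomials in $x,y,z$. Put
\[
U=\{p\neq0\}\subset Y,\qquad C=V(p)_{\mathrm{red}}=Y\setminus U .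
\]
By \eqref{eq:slice}, the fiber of $q$ over any $K$-valued point of $U$, with $K$ a field, is $\mathbb{A}^1_K$. If $C=\emptyset$, then $p$ is a unit, $A=B[r/p]$, and the powers of $r/p$ form a basis containing $1$. We therefore assume that $C\neq\emptyset$, so that $C$ is an affine curve of pure dimension $1$.

A $K$-valued point of $Y$ is a pair $(u_0,v_0)\in K^2$, and the fiber over it is $E=V(u-u_0,v-v_0)\subset\mathbb{A}^3_K$. It is the fiber over a rational point of the flat map $\mathbb{A}^3_K\to\mathbb{A}^2_K$, so it is empty or of pure dimension $3-2=1$. If nonempty, it is cut out by two equations in codimension $2$, so it is a complete intersection, hence Cohen--Macaulay. In particular,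
\begin{equation}\label{eq:CM}
\text{fibers of $q$ over field-valued points have no embedded points,}
\end{equation}
and Lemma~\ref{lem:curve} applies to all geometric fibers.

We need one prime $\ell$ that divides no partial sum of multiplicities in any geometric fiber, including those over nonclosed points. B\'ezout's theorem gives a uniform bound.

\begin{lemma}\label{lem:bezout}
For every geometric fiber $E=V(u-u_0,v-v_0)\subset\mathbb{A}^3_\Omega$ of $q$ we have $\sum_Tm_T\le\deg u\cdot\deg v$.
\end{lemma}

\begin{proof}
Assume $E\ne\emptyset$. The linear forms that are constant on a given component $T$ form a proper subspace, so some linear form $\lambda$ on $\mathbb{A}^3_\Omega$ is nonconstant on every $T$. For all but finitely many $c\in\Omega$, the plane $H=\{\lambda=c\}$ meets every $T$ in a nonempty finite set and contains none of the finitely many points lying on two components. Fix such a $c$ and choose $a_T\in H\cap T$ for each $T$. The ring $\mathcal{O}_{E,a_T}$ is one-dimensional and Cohen--Macaulay with a single minimal prime, and the parameter $\lambda-c$ is a nonzero divisor in it. By \cite[Lemma A.2.7]{Fulton},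
\[
\operatorname{length}\mathcal{O}_{E,a_T}/(\lambda-c)=m_T\cdot\operatorname{length}\mathcal{O}_{T_{\mathrm{red}},a_T}/(\lambda-c)\ge m_T .
\]
The points $a_T$ are distinct, so $\sum_Tm_T\le\dim_\Omega\mathcal{O}(E\cap H)$. The scheme $E\cap H$ is finite, nonempty, and defined in $H\cong\mathbb{A}^2_\Omega$ by $h_1=(u-u_0)|_H$ and $h_2=(v-v_0)|_H$. If one of $h_1,h_2$ were zero, then $E\cap H$ would be the nonempty zero set of at most one equation, and if they had a nonconstant common factor it would contain a curve; either way it would be infinite. So $h_1,h_2$ are nonzero and coprime, and B\'ezout's theorem in the plane gives $\dim_\Omega\mathcal{O}(E\cap H)\le\deg h_1\cdot\deg h_2\le\deg u\cdot\deg v$.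
\end{proof}

Fix a prime $\ell>\deg u\cdot\deg v$. Then
\begin{equation}\label{eq:ell}
\text{every nonempty partial sum of the $m_T$ in one geometric fiber is nonzero in $\Lambda$.}
\end{equation}
Let $F,\operatorname{Tr},G$ be the sheaves of Section~\ref{sec:sheaf} for $q$, and let $Y'=q(X)$. The set $Y'$ contains $U$ and is open, since $q$ is flat of finite type. By Lemma~\ref{lem:curve}(d) and \eqref{eq:ell}, the trace is surjective on stalks over $Y'$; the stalks of $F$ vanish outside $Y'$; and the trace is an isomorphism over $U$. So $G$ is a constructible sheaf supported on $C$, and with $\Lambda_{Y'!}$ the extension by zero of $\Lambda_{Y'}$ we have an exact sequence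
\begin{equation}\label{eq:ses}
0\to G\to F\to\Lambda_{Y'!}\to0 .
\end{equation}

The next lemma is where (F3) and the topology of $\mathbb{A}^3$ enter.

\begin{lemma}\label{lem:vanish}
We have $H^0_c(C,G)=0$ and $H^1_c(C,G)=0$, and $H^1_c(Y',\Lambda)$ injects into $H^2_c(C,G)$.
\end{lemma}

\begin{proof}
For a closed point $P\in Y$, (F3) and (E4) give $H^i_c(q^{-1}(P),\Lambda)=0$ for $i\neq2$, also when the fiber is empty. By (E1), $R^iq_!\Lambda=0$ for $i\neq2$. So (E3) gives $H^j_c(Y,F)\cong H^{j+2}_c(\mathbb{A}^3,\Lambda)$, which is zero for $j=0,1$. Also $H^0_c(Y',\Lambda)\subset H^0_c(Y,\Lambda)=0$. The long exact sequence of \eqref{eq:ses} begins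
\begin{multline*}
0\to H^0_c(C,G)\to H^0_c(Y,F)\to H^0_c(Y',\Lambda)\to H^1_c(C,G)\\
\to H^1_c(Y,F)\to H^1_c(Y',\Lambda)\to H^2_c(C,G),
\end{multline*}
and the three claims follow.
\end{proof}

\section{Surjectivity of the quotient map}\label{sec:surj}

An empty fiber is the extreme case of escape, in which all components leave at once. The sheaf $G$ only compares components with each other, so its local structure cannot exclude this. We use instead the last assertion of Lemma~\ref{lem:vanish}, together with unique factorization in $A$.

\begin{lemma}\label{lem:prime}
Let $f\in B$ be irreducible and let $\eta$ be the generic point of $V(f)\subset Y$. Then the fiber $X_\eta$ is nonempty and integral.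
\end{lemma}

\begin{proof}
For $0\neq a\in A$ let $\deg_Da=\max\{m: D^ma\neq0\}$. If $\deg_Da=m$ and $\deg_Db=n$, the Leibniz rule gives $D^{m+n}(ab)=\binom{m+n}{m}D^ma\cdot D^nb\ne0$, in characteristic zero, and $D^{m+n+1}(ab)=0$. So $\deg_D$ is additive, and it is zero exactly on $B\setminus0$. Hence $0\neq ab\in B$ implies $a,b\in B$. It follows that $f$, which is not a constant, is irreducible in $A$, hence prime because $A$ is factorial. It also follows that $fA\cap B=fB$. So $B/fB\to A/fA$ is an injection of domains, and $X_\eta$ is the spectrum of the localization of $A/fA$ at the nonzero elements of $B/fB$, which is a domain.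
\end{proof}

\begin{proposition}\label{prop:surj}
The morphism $q$ is surjective.
\end{proposition}

\begin{proof}
The closed set $W=Y\setminus Y'$ lies in $C$ and contains no curve $V(f)$ by Lemma~\ref{lem:prime}, so it is finite. Since $H^0_c(Y,\Lambda)=0$, excision embeds $H^0(W,\Lambda)=\Lambda^{|W|}$ in $H^1_c(Y',\Lambda)$, which embeds in $H^2_c(C,G)$ by Lemma~\ref{lem:vanish}. It suffices to show that $H^2_c(C,G)=0$.

Let $C^0\subset C$ be a dense open smooth subset on which $F$ and $G$ are locally constant. Its connected components are the $C^0_i=C^0\cap V(f_i)$, where the $f_i$ are the irreducible factors of $p$ up to associates. As $C\setminus C^0$ is finite, $H^2_c(C,G)=\bigoplus_iH^2_c(C^0_i,G)$. By (E4), the $i$-th summand is the module of coinvariants of $\pi_1(C_i^0)$, or equivalently of the Galois group of the generic point $\eta_i$ of $V(f_i)$, on $G_{\bar\eta_i}$.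

By Lemma~\ref{lem:prime}, $X_{\eta_i}$ is nonempty and integral. Since the residue field of $\eta_i$ is perfect, $X_{\bar\eta_i}$ is reduced, so all $m_T$ equal $1$. By Lemma~\ref{lem:curve}(c),(d), $F_{\bar\eta_i}=\Lambda^N$ is a transitive permutation module with $N\ge1$, and $\operatorname{Tr}$ is the sum of the coordinates. By \eqref{eq:ell}, $\operatorname{Tr}(1,\dots,1)=N\neq0$ in $\Lambda$, so $\Lambda^N=\Lambda(1,\dots,1)\oplus G_{\bar\eta_i}$ as Galois modules. In the coinvariants of $\Lambda^N$ all basis vectors are identified, so they are one-dimensional, as are those of the trivial summand $\Lambda(1,\dots,1)$. Hence the coinvariants of $G_{\bar\eta_i}$ vanish.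
\end{proof}

\section{Invariant classes extend, and no component escapes}\label{sec:local}

Let $j\colon C^0\to C$ be any dense open smooth subset on which $G$ is locally constant. The sheaf $j_*j^*G$ has as sections near a point of $C\setminus C^0$ all sections of $G$ on a punctured neighborhood. In Example~\ref{ex:badsheaf} the map $G\to j_*j^*G$ was $j_!\Lambda\to\Lambda_C$, with cokernel at $P$.

\begin{lemma}\label{lem:jstar}
The natural map $G\to j_*j^*G$ is an isomorphism on $C$.
\end{lemma}

\begin{proof}
The map is an isomorphism over $C^0$, so its kernel $N$ and cokernel $Q$ are supported on the finite set $C\setminus C^0$. By (E2), each of them vanishes as soon as its $H^0_c$ does. We have $H^0_c(C,N)\subset H^0_c(C,G)=0$ by Lemma~\ref{lem:vanish}, so $N=0$.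

Next, $H^0_c(C,j_*j^*G)=0$. A section with proper support has finite support, because $C$ is affine. On $C^0$ it is a section of a locally constant sheaf, so its support there is a union of connected components of $C^0$. These are infinite, so the section vanishes on $C^0$, and a section of $j_*j^*G$ is determined by its restriction to $C^0$. The exact sequence
\[
0=H^0_c(C,j_*j^*G)\to H^0_c(C,Q)\to H^1_c(C,G)=0
\]
gives $Q=0$.
\end{proof}

We translate this at a closed point $P\in C$. Let $R=\mathcal{O}^h_{Y,P}$; its residue field $k$ is algebraically closed, so (E6) applies. The ring $R/pR$ is local of dimension $1$, so its nonmaximal primes are its minimal primes. Let $\tau_1,\dots,\tau_n\in\operatorname{Spec}R$ be the corresponding points, the \emph{branches} of $C$ at $P$, with residue fields $K_i$ and Galois groups $I_i=\operatorname{Gal}(\bar K_i/K_i)$. The scheme $\operatorname{Spec}\mathcal{O}^h_{C,P}$ is the closed subset $\{P,\tau_1,\dots,\tau_n\}$ of $\operatorname{Spec}R$. Removing $P$ from $C^0$ if necessary, we may assume that $P\notin C^0$. The $\tau_i$ map to generic points of $C$, so the preimage of $C^0$ in $\operatorname{Spec}\mathcal{O}^h_{C,P}$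 is the discrete set $\{\tau_1,\dots,\tau_n\}$, with reduction $\bigsqcup_i\operatorname{Spec}K_i$. The stalk $(j_*j^*G)_P$ is a colimit over \'etale neighborhoods of $P$ and equals the group of sections of $G$ over this preimage. So Lemma~\ref{lem:jstar} says that the specialization maps give an isomorphism
\begin{equation}\label{eq:inv}
G_P\ \xrightarrow{\ \sim\ }\ \bigoplus_{i=1}^n\,(G_{\bar\tau_i})^{I_i}.
\end{equation}

\begin{proposition}\label{prop:noescape}
Let $P\in C$ be a closed point, $\tilde X=X\times_Y\operatorname{Spec}R$, $\tau=\tau_i$ a branch of $C$ at $P$, and $Z$ an irreducible component of $\tilde X_\tau$. Then the closure of $Z$ in $\tilde X$ meets $\tilde X_P$.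
\end{proposition}

\begin{proof}
Write $I=I_i$, let $\Gamma=\{\tau,P\}$ be the closure of $\tau$ with its reduced structure, and let $q_\Gamma\colon\tilde X_\Gamma\to\Gamma$ be the base change of $q$. Suppose that the closure of $Z$ misses $\tilde X_P$. The closure lies in $\tilde X_\Gamma$, hence in $\tilde X_\tau$, where $Z$ is closed. So $Z$ with its reduced structure is a \emph{closed} subscheme $\iota\colon Z\to\tilde X_\Gamma$ with empty fiber over $P$.

This makes restriction to $Z$ a morphism of sheaves on all of $\Gamma$. Namely, $F|_\Gamma=R^2q_{\Gamma!}\Lambda$ by (E1), and $\Lambda\to\iota_*\Lambda$ induces $F|_\Gamma\to F^Z=R^2(q_\Gamma\iota)_!\Lambda$, where $F^Z_P=H^2_c(\emptyset,\Lambda)=0$. By functoriality of specialization, the composite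
\begin{equation}\label{eq:zero}
F_P\xrightarrow{\ \operatorname{sp}\ }F_{\bar\tau}\longrightarrow F^Z_{\bar\tau}=H^2_c(Z_{\bar\tau},\Lambda)
\end{equation}
factors through $F^Z_P$, so it is zero.

Let $\Sigma$ be the set of components of the geometric fiber $X_{\bar\tau}$. By Lemma~\ref{lem:curve}, $F_{\bar\tau}=\Lambda^\Sigma$ as a permutation module of $I$, the component $Z$ corresponds to an $I$-orbit $\beta\subset\Sigma$, and the second map in \eqref{eq:zero} is the projection $\Lambda^\Sigma\to\Lambda^\beta$. We must find a class in the image of $\operatorname{sp}$ with a nonzero coordinate in $\beta$. For an orbit $\gamma$ put $o_\gamma=\sum_{T\in\gamma}e_T$, which is $I$-invariant, and $d_\gamma=\operatorname{Tr}(o_\gamma)=\sum_{T\in\gamma}m_T$, which is nonzero in $\Lambda$ by \eqref{eq:ell}.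

\emph{Case 1: there is an orbit $\beta'\neq\beta$.} The isomorphism \eqref{eq:inv} only extends classes of trace zero, so we balance $o_\beta$ against $o_{\beta'}$. The class $w=d_{\beta'}o_\beta-d_\beta o_{\beta'}$ is $I$-invariant with $\operatorname{Tr}(w)=d_{\beta'}d_\beta-d_\beta d_{\beta'}=0$, so $w\in(G_{\bar\tau})^I$. By \eqref{eq:inv}, $w=\operatorname{sp}(w_0)$ for some $w_0\in G_P\subset F_P$. The image of $w$ in $\Lambda^\beta$ is $d_{\beta'}o_\beta\ne0$, so \eqref{eq:zero} is not zero, a contradiction.

\emph{Case 2: $\beta=\Sigma$.} The projection is then the identity, so $\operatorname{sp}\colon F_P\to F_{\bar\tau}$ is zero. Since $\operatorname{Tr}\colon F\to\Lambda_Y$ is a morphism of sheaves and specialization is the identity on $\Lambda$, we get $\operatorname{Tr}_P=\operatorname{Tr}_{\bar\tau}\circ\operatorname{sp}=0$. But $q^{-1}(P)$ has a component $T$ by Proposition~\ref{prop:surj}, and $\operatorname{Tr}_P(e_T)=m_T\neq0$ by Lemma~\ref{lem:curve}(d) and \eqref{eq:ell}, a contradiction.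
\end{proof}

\section{Proof of the theorem}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The case $C=\emptyset$ was settled in Section~\ref{sec:vanish}, so let $C\ne\emptyset$.

\emph{Purity.} Let $s,\tilde S,\tilde s,\tilde X,\tau,\xi$ be as in Definition~\ref{def:pure}. By \eqref{eq:CM}, $\xi$ is the generic point of an irreducible component of $\tilde X_\tau$. If $\tau=\tilde s$ there is nothing to prove, so let $\tau\neq\tilde s$, and let $s'\in Y$ be the image of $\tau$.

Suppose that $s'\in U$. Then $\tilde X_\tau$ is an affine line, so it is irreducible with generic point $\xi$. By Proposition~\ref{prop:surj} there is a point $\zeta\in\tilde X_{\tilde s}$. The map $\tilde X\to\tilde S$ is flat and $\tau$ specializes to $\tilde s$, so by going-down $\zeta$ is a specialization of some point of $\tilde X_\tau$, and hence of $\xi$.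

Suppose that $s'\in C$. The only point of $\tilde S$ over $s$ is $\tilde s$, so $s'\neq s$, while $s'$ specializes to $s$. Since $C$ is a closed curve, $s'$ is the generic point of a component of $C$ and $s=P$ is a closed point of $C$. The prime $\tau$ of $R=\mathcal{O}^h_{Y,P}$ is nonmaximal and contains $p$, so it is a branch of $C$ at $P$. Proposition~\ref{prop:noescape} shows that the closure of $\xi$ meets $\tilde X_{\tilde s}$. Thus $X$ is $Y$-pure.

\emph{Freeness.} The $B$-algebra $A$ is finitely generated, hence finitely presented since $B$ is noetherian, and it is flat by (F4). By Theorem~\ref{thm:RG}, $A$ is a projective $B$-module. It is not finitely generated, since otherwise $A$ would be integral over $B$ and $3=\dim A=\dim B=2$. As $B$ is a noetherian domain, $A$ is free by Theorem~\ref{thm:Bass}.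

\emph{A basis containing $1$.} Let $(\epsilon_i)$ be a $B$-basis of $A$ and write $1=\sum_ib_i\epsilon_i$, a finite sum. If all $b_i$ lay in a maximal ideal $\mathfrak{m}$ of $B$, then $1\in\mathfrak{m}A$, so $\mathfrak{m}A=A$, which is impossible for a nonzero free module. Hence $\sum_ib_ic_i=1$ for some $c_i\in B$, almost all zero. The $B$-linear map $\psi\colon A\to B$ with $\psi(\epsilon_i)=c_i$ satisfies $\psi(1)=1$, so $A=B\cdot1\oplus\ker\psi$. The summand $\ker\psi$ is projective, and it is not finitely generated because $A$ is not. It is free by Theorem~\ref{thm:Bass}, and a basis of it together with $1$ is a basis of $A$.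
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bass}
Bass, \emph{Big projective modules are free}, Illinois J. Math. 7 (1963).

\bibitem{Fulton}
Fulton, \emph{Intersection Theory}.

\bibitem{Source}
``Mathematisches'',
\texttt{http://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 1386/\allowbreak OWP2018\_19.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}

\bibitem{RG}
Raynaud and Gruson, \emph{Crit\`eres de platitude et de projectivit\'e}, Invent. Math. 13 (1971).

\bibitem{SGA4}
SGA4.

\end{thebibliography}
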